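\title{A Nearly Quadratic Gap Between Adaptive and Non-Adaptive Testing of Dense Graph Properties}

\begin{abstract}
In the dense graph model of property testing, a tester that makes $q(\epsilon)$ adaptive queries can be replaced by a non-adaptive tester that makes $O(q(\epsilon)^2)$ queries. We show that no exponent below $2$ can be used in this statement. We construct one graph property that is testable with $q(\epsilon)=2^{(1/8+o(1))\log_2^2(1/\epsilon)}$ adaptive queries and requires $q(\epsilon)^2\,2^{-O(\sqrt{\log q(\epsilon)})}$ non-adaptive queries, and, for each $c<2$, a property with polynomial $q(\epsilon)$ that requires $\Omega(q(\epsilon)^c)$ non-adaptive queries. In these properties vertices carry labels from a set of size $n$, and adjacency is invariant under an involution of the labels. An adaptive tester finds the pairs worth comparing among about $\sqrt n$ vertices by the birthday paradox; a non-adaptive tester needs $n$ queries to hit them by chance.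
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Testing dense graphs}

A \emph{graph property} is a set of graphs closed under isomorphism. A graph $G=([k],E)$ on the vertex set $[k]=\{1,\dots,k\}$ is accessed through its adjacency matrix $g\colon[k]\times[k]\to\{0,1\}$, where $g(u,v)=1$ if and only if $\{u,v\}\in E$; reading one entry is a \emph{query}. Two $k$-vertex graphs are \emph{$\epsilon$-far} if their adjacency matrices differ in more than $\epsilon k^2$ entries, and a $k$-vertex graph is \emph{$\epsilon$-far from} a set of graphs $\Pi$ if it is $\epsilon$-far from every $k$-vertex graph in $\Pi$.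

A \emph{tester} for a property $\Pi$ is a randomized algorithm that receives $k$, a proximity parameter $\epsilon>0$ and query access to $g$. It accepts every $k$-vertex graph in $\Pi$ with probability at least $2/3$ and rejects every $k$-vertex graph that is $\epsilon$-far from $\Pi$ with probability at least $2/3$. Its \emph{query complexity} on $(k,\epsilon)$ is the maximum number of queries that it makes on these inputs. A tester is \emph{non-adaptive} if its queries are determined by $k$, $\epsilon$ and its coin tosses, independently of the answers to earlier queries. A general tester is called \emph{adaptive}.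

How much can be saved by looking at the answers before choosing the next query? For some properties, nothing. Consider the property of having no edges. Reading $\lceil 3/\epsilon\rceil$ uniformly random entries finds a nonzero one with probability at least $1-e^{-3}$ when more than $\epsilon k^2$ entries are nonzero. Conversely, for $\epsilon<1/2$, a random graph with edge probability $2\epsilon$ is $\epsilon$-far from edgeless with probability tending to $1$ as $k\to\infty$, and any $Q$ queries, adaptive or not, find an edge in it with probability at most $2\epsilon Q$; so $\Omega(1/\epsilon)$ queries are needed. For other properties adaptivity helps: it is known that the property \emph{Biclique Collection}, consisting of the graphs that are collections of isolated bicliques, can be tested with $\widetilde O(1/\epsilon)$ adaptive queries and requires $\Omega(\epsilon^{-3/2})$ non-adaptive queries. In the other direction, the saving is at most quadratic, by the following known fact.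

\begin{proposition}[canonical testers]\label{prop:canonical}
Any tester whose query complexity is $q(\epsilon)$, independent of $k$, can be converted into a tester for the same property that inspects the subgraph induced by a uniformly random set of $O(q(\epsilon))$ vertices. This tester is non-adaptive and makes $O(q(\epsilon)^2)$ queries.
\end{proposition}

The question is which exponent between $3/2$ and $2$ is the truth.

\begin{definition}\label{def:gap}
Let $c$ be a real number. A \emph{$c$-gap} is a graph property $\Pi$ together with a function $q$ with $q(\epsilon)=\Omega(1/\epsilon)$ such that: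
\begin{itemize}
\item[(a)] $\Pi$ has a (possibly adaptive) tester that makes at most $q(\epsilon)$ queries for every $k$ and $\epsilon$;
\item[(b)] there are constants $\alpha,\epsilon_0>0$ and a function $K$ such that every non-adaptive tester for $\Pi$, with no restriction on how its complexity depends on $k$, makes at least $\alpha\,q(\epsilon)^c$ queries on inputs $(k,\epsilon)$ whenever $\epsilon<\epsilon_0$ and $k\ge K(\epsilon)$.
\end{itemize}
\end{definition}

The problem, posed in \cite{ipt}, is to show that a $c$-gap exists for every constant $c<2$, and to begin with for some $c>3/2$. The property and the function $q$ may depend on $c$, and $q$ is not required to be $\widetilde O(1/\epsilon)$.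

Proposition~\ref{prop:canonical} suggests what a property with a nearly quadratic gap must look like. A tester that makes $q$ queries touches at most $2q$ vertices, and the canonical tester reads all pairs among that many vertices. This is unavoidable for a non-adaptive tester if, among $q$ sampled vertices, only a bounded number of pairs carry evidence and their position cannot be predicted. It is wasteful for an adaptive tester if that position can be found at a small cost per vertex. If the cost per vertex is a fixed power of $1/\epsilon$, it becomes negligible once $q$ is a much larger power of $1/\epsilon$, or superpolynomial. This is the plan that we carry out.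

\subsection{Results}

\begin{theorem}\label{thm:A}
There are a graph property $\Pi$ and a function $q(\epsilon)=\Omega(1/\epsilon)$ with $\log_2 q(\epsilon)=\left(\frac18+o(1)\right)\log_2^2(1/\epsilon)$ such that:
\begin{itemize}
\item[(a)] $\Pi$ has an adaptive tester that makes at most $q(\epsilon)$ queries for all $k$ and $\epsilon$;
\item[(b)] there are $\alpha_0,\epsilon_0>0$ and a function $K$ such that for every $\epsilon<\epsilon_0$ and $k\ge K(\epsilon)$, every non-adaptive tester for $\Pi$ makes at least
\[
\alpha_0\,\epsilon^{19}\,q(\epsilon)^2\ \ge\ \alpha_0\,q(\epsilon)^2\,2^{-54\sqrt{\log_2q(\epsilon)}}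
\]
queries on inputs $(k,\epsilon)$.
\end{itemize}
In particular, for every $c<2$ there is $\alpha_c>0$ such that the number of queries in \textup{(b)} is at least $\alpha_c\,q(\epsilon)^c$, so $(\Pi,q)$ is a $c$-gap for all $c<2$ simultaneously.
\end{theorem}

\begin{theorem}\label{thm:B}
For every integer $D\ge1$ there is a property $\Pi^{(D)}$ with an adaptive tester of complexity $q(\epsilon)=O_D(\epsilon^{-(6+D/4)})$ whose non-adaptive complexity, for $\epsilon<\epsilon_0$ and $k\ge K(\epsilon)$, is $\Omega_D(\epsilon^{-D/2})=\Omega_D\big(q(\epsilon)^{2D/(D+24)}\big)$.
\end{theorem}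

The exponent $2D/(D+24)$ exceeds $3/2$ for $D>72$ and tends to $2$ as $D\to\infty$, so every $c<2$ is also reached with polynomial $q$.

\begin{theorem}\label{thm:C}
There is no $c$-gap with $c>2$. For the property $\Pi$ of Theorem~\ref{thm:A}, among testers whose complexity is bounded independently of $k$, the adaptive complexity is $2^{(1/8+o(1))\log_2^2(1/\epsilon)}$ and the non-adaptive complexity is $2^{(1/4+o(1))\log_2^2(1/\epsilon)}$.
\end{theorem}

The endpoint $c=2$ is not settled here; Theorem~\ref{thm:A} reaches it up to a factor $2^{O(\sqrt{\log q})}$.

Section~\ref{sec:idea} explains the mechanism in an idealized setting. Section~\ref{sec:property} defines a family of properties, one for each sequence of label lengths, and states a lower and an upper bound for all of them. These are proved in Sections~\ref{sec:lower} and~\ref{sec:tester}, and Section~\ref{sec:main} derives the three theorems by choosing the sequence.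

\subsection{Standard inequalities}\label{sec:tools}

Let $\Sigma$ be a sum of $N$ independent $\{0,1\}$-valued random variables, with mean $\mu$. \emph{Hoeffding's inequality} states that each of the events $\Sigma-\mu\ge xN$ and $\Sigma-\mu\le-xN$ has probability at most $e^{-2x^2N}$ for $x>0$. The \emph{Chernoff bounds} state that, for $0<\delta<1$,
\[
\Pr[\Sigma\le(1-\delta)\mu]\le e^{-\delta^2\mu/2},\qquad\Pr[\Sigma\ge(1+\delta)\mu]\le e^{-\delta^2\mu/3}.
\]
\emph{Chebyshev's inequality} is $\Pr[|Z-\mathbb EZ|\ge x]\le\operatorname{Var}(Z)/x^2$. For a vector $p$ we write $\|p\|_j=(\sum_\lambda|p_\lambda|^j)^{1/j}$; we use $\|p\|_3\le\|p\|_2$ and H\"older's inequality in the form $\sum_\lambda x_\lambda y_\lambda^2\le\|x\|_3\|y\|_3^2$ for nonnegative $x,y$.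

\section{The mechanism: a symmetry that is found by collisions}\label{sec:idea}

Let $L\ge1$ and $n=2^L$. Elements of $\{0,1\}^L$ are \emph{labels}, and $\bar\lambda$ is the bitwise complement, or \emph{antipode}, of the label $\lambda$; note that $\bar\lambda\ne\lambda$.

\begin{definition}\label{def:data}
A \emph{data function} is a symmetric function $A\colon\{0,1\}^L\times\{0,1\}^L\to\{0,1\}$ with $A(\lambda,\lambda)=0$ for all $\lambda$. It is \emph{antipodal} if $A(\bar\lambda,\bar\mu)=A(\lambda,\mu)$ for all $\lambda,\mu$.
\end{definition}

A data function is a choice of one bit for each unordered pair of distinct labels, and an antipodal one is a choice of one bit for each orbit of the map $\{\lambda,\mu\}\mapsto\{\bar\lambda,\bar\mu\}$ on these pairs.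

\begin{lemma}\label{lem:orbits}
There are $2^{n(n-1)/2}$ data functions, of which $2^{n^2/4}$ are antipodal.
\end{lemma}

\begin{proof}
The antipode acts as an involution on the $n(n-1)/2$ pairs. Since $\bar\lambda\ne\lambda$, the pair $\{\lambda,\mu\}$ is fixed exactly when $\mu=\bar\lambda$, which gives $n/2$ fixed pairs. The number of orbits is $\frac n2+\frac12\big(\frac{n(n-1)}2-\frac n2\big)=\frac{n^2}4$.
\end{proof}

In this section we idealize: every vertex $v$ has an independent uniform label $\lambda(v)$ that can be read at unit cost, adjacency is $g(u,v)=A(\lambda(u),\lambda(v))$, and the task is to tell a uniformly random antipodal $A$ from a uniformly random $A$.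

\begin{example}\label{ex:square}
For $L=1$ there is one pair, $\{0,1\}$, and every data function is antipodal. For $L=2$ the labels are the corners of a square and the antipode is the central symmetry. It fixes the two diagonals and exchanges opposite sides, so antipodality consists of two equations,
\[
A(00,01)=A(11,10),\qquad A(00,10)=A(11,01),
\]
and holds for $16$ of the $64$ data functions. The two distributions of $A$ agree on every set of pairs that does not contain two opposite sides. To tell them apart, one must therefore read an entry $g(u,v)$ whose labels form a side and an entry $g(w,z)$ whose labels form the opposite side. A tester that first reads labels can pick one vertex at each corner and make exactly these two queries. For two queries fixed in advance the situation is different. If they share a vertex they are useless, because opposite sides have no common corner. If they are disjoint, the first lands on a side with probability $\frac12$ and the second lands on the opposite side with probability $\frac2{16}$, so they are useful with probability $\frac1{16}$.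
\end{example}

For general $n$, two disjoint queries $\{u,v\}$ and $\{w,z\}$ fixed in advance are useful if $\lambda(v)\notin\{\lambda(u),\overline{\lambda(u)}\}$ and $\{\lambda(w),\lambda(z)\}=\{\overline{\lambda(u)},\overline{\lambda(v)}\}$, which has probability $(1-\frac2n)\frac2{n^2}$. Among $Q$ queries a useful pair appears with probability at most $Q^2/n^2$, so a non-adaptive tester needs about $n$ queries, even if all labels are revealed to it afterwards. An adaptive tester reads the labels of $m$ vertices. The expected number of antipodal pairs of vertices among them is $\binom m2/n$, so $m$ of order $\sqrt n$ yields two such pairs $(u,w)$ and $(v,z)$, and it remains to compare $g(u,v)$ with $g(w,z)$. The costs are of order $\sqrt n$ and $n$.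

Three things separate this picture from a $c$-gap.

\emph{The labels must be part of the graph.} We add reference classes $B_i^0,B_i^1$ for each coordinate $i$ and join a vertex with label $\lambda$ to the classes $B_i^{\lambda_i}$. A property is closed under isomorphism, so a tester can recover the labels only up to a permutation of the coordinates and flips of some coordinates. The antipode commutes with all these relabelings; among the maps $\lambda\mapsto\lambda\oplus\xi$ with $\xi\ne0$ it is the only one, since $\xi$ must be fixed by all permutations of the coordinates.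

\emph{The number of labels must grow as $\epsilon\to0$, while the property may not depend on $\epsilon$.} We take a union of levels $\ell=1,2,\dots$, where level $\ell$ has $n_\ell$ labels and lives on about a $2^{-\ell}$ fraction of the vertices. Its graphs have edge density about $4^{-\ell}$, so for $4^{-\ell}\ll\epsilon$ they are close to edgeless and need no special treatment. The hardest level that matters has $4^{-\ell}$ of order $\epsilon$.

\emph{The tester must reject every far graph,} including graphs with no class structure at all. This is the longest part of the proof, and it costs a factor $\epsilon^{-6}$ on top of $\sqrt{n_\ell}$.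

\section{The property}\label{sec:property}

Fix a nondecreasing sequence of integers $L_1,L_2,\dots$ and a constant $D$ with
\begin{equation}\label{eq:L}
\ell\le L_\ell\le D\ell^2\qquad(\ell\ge1).
\end{equation}
For a level $\ell\ge1$ and a number of vertices $k\ge1$ put
\[
L=L_\ell,\quad n=n_\ell=2^L,\quad\beta=\beta_\ell=\frac{2^{-\ell}}5,\quad s=\Big\lfloor\frac{\beta k}n\Big\rfloor,\quad h=ns,\quad b=s\Big\lceil\frac nL\Big\rceil .
\]
The set of \emph{classes} at level $\ell$ is
\[
\mathcal C_\ell=\{I\}\cup\{B_i^a:i\in[L],\ a\in\{0,1\}\}\cup\{X_\lambda:\lambda\in\{0,1\}^L\}.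
\]
A data function $A$ defines a symmetric matrix $H_A\colon\mathcal C_\ell\times\mathcal C_\ell\to\{0,1\}$ by
\[
H_A(X_\lambda,X_\mu)=A(\lambda,\mu),\qquad H_A(X_\lambda,B_i^a)=H_A(B_i^a,X_\lambda)=\mathbf 1[\lambda_i=a],
\]
with all other entries equal to $0$. For a \emph{class assignment} $\kappa\colon[k]\to\mathcal C_\ell$, let $\Gamma(\kappa,A)$ be the graph with adjacency matrix $g(u,v)=H_A(\kappa(u),\kappa(v))$. The diagonal of $H_A$ is zero, so this formula holds for $u=v$ as well. We use the name of a class also for the set of vertices assigned to it, write $X=\bigcup_\lambda X_\lambda$, $B=\bigcup_{i,a}B_i^a$ and $W=X\cup B$, and let $\lambda(u)$ be the label of the class of $u\in X$. The assignment $\kappa$ is \emph{balanced} if $|X_\lambda|=s$ for all $\lambda$ and $|B_i^a|=b$ for all $i,a$. Figure~\ref{fig:square} shows the case $L=2$.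

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\node[draw,circle,inner sep=2pt] (a) at (0,0) {$X_{00}$};
\node[draw,circle,inner sep=2pt] (b) at (2.6,0) {$X_{10}$};
\node[draw,circle,inner sep=2pt] (c) at (0,2.6) {$X_{01}$};
\node[draw,circle,inner sep=2pt] (d) at (2.6,2.6) {$X_{11}$};
\node[draw] (l) at (-1.9,1.3) {$B_1^0$};
\node[draw] (r) at (4.5,1.3) {$B_1^1$};
\node[draw] (s) at (1.3,-1.4) {$B_2^0$};
\node[draw] (t) at (1.3,4.0) {$B_2^1$};
\draw[thick] (l)--(a) (l)--(c) (r)--(b) (r)--(d) (s)--(a) (s)--(b) (t)--(c) (t)--(d);
\draw[dashed] (a)--node[left] {$x$} (c);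
\draw[dashed] (b)--node[right] {$x$} (d);
\draw[dashed] (a)--node[below] {$y$} (b);
\draw[dashed] (c)--node[above] {$y$} (d);
\draw[dotted,thick] (a)--(d) (b)--(c);
\end{tikzpicture}
\caption{The classes for label length $L=2$; the isolated class $I$ is not drawn. Every class is an independent set. A solid line is a complete bipartite graph. A dashed or dotted line is a complete or an empty bipartite graph, as prescribed by the data function. The data function is antipodal when the two lines marked $x$ agree and the two lines marked $y$ agree; the diagonals are unconstrained.}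
\label{fig:square}
\end{figure}

\begin{definition}\label{def:Pi}
If $s\ge1$, let $\Pi_\ell(k)$ be the set of graphs $\Gamma(\kappa,A)$ with $\kappa$ balanced and $A$ antipodal; if $s=0$, let $\Pi_\ell(k)=\emptyset$. Let $\Pi_\ell=\bigcup_k\Pi_\ell(k)$, let $\Pi_0$ be the set of edgeless graphs, and let $\Pi=\bigcup_{\ell\ge0}\Pi_\ell$.
\end{definition}

Renaming the vertices turns a balanced assignment into a balanced assignment, so $\Pi$ is a graph property. The size $b$ is chosen so that $Lb$ is about $h=|X|$. Then the degrees in $I$, $B$ and $X$ are $0$, $h/2$ and at least $h$, so that a degree estimate tells the three kinds of vertices apart whatever the data function is, and each reference class is large enough to be hit by a small sample.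

\begin{lemma}\label{lem:basic}
Let $s\ge1$. Then \textup{(i)} $\beta k/2\le h\le\beta k$, and \textup{(ii)} $h\le Lb\le\frac32h$ and $3h\le h+2Lb\le4h\le k$; in particular balanced assignments exist. Let $\kappa$ be balanced and let $A$ be any data function, antipodal or not. In $\Gamma(\kappa,A)$:
\begin{itemize}
\item[(iii)] $|X|=h$ and $3h\le|W|\le4h$;
\item[(iv)] vertices of $I$ are isolated, all vertices of $B_i^a$ have the same neighborhood, a subset of $X$ of size $h/2$, and each vertex of $X$ has exactly $Lb\ge h$ neighbors in $B$;
\item[(v)] at most $4^{-\ell}k^2/5$ entries of the adjacency matrix are nonzero.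
\end{itemize}
\end{lemma}

\begin{proof}
(i) A real number $x$ with $\lfloor x\rfloor\ge1$ satisfies $x/2\le\lfloor x\rfloor\le x$; take $x=\beta k/n$. (ii) We have $n\le L\lceil n/L\rceil\le n+L\le\frac32n$ because $L/2^L\le\frac12$; multiply by $s$. Also $4h\le4\beta k\le k$ because $\beta\le\frac1{10}$. (iii) holds since $|W|=h+2Lb$. (iv) The neighborhood of a vertex of $B_i^a$ is the union of the $n/2$ classes $X_\lambda$ with $\lambda_i=a$, and a vertex of $X_\lambda$ is joined to the $L$ classes $B_i^{\lambda_i}$. (v) There are at most $h^2$ nonzero entries in $X\times X$ and $2hLb\le3h^2$ between $X$ and $B$, and $4h^2\le4\beta^2k^2=\frac4{25}4^{-\ell}k^2$.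
\end{proof}

Two levels are attached to a proximity parameter $\epsilon\in(0,1)$:
\[
\ell^+=\ell^+(\epsilon)=\Big\lfloor\log_4\frac8\epsilon\Big\rfloor\ge1,\qquad\ell^-=\ell^-(\epsilon)=\Big\lfloor\log_4\frac1{750\,\epsilon}\Big\rfloor .
\]
Levels above $\ell^+$ are sparse enough to be ignored by a tester, and level $\ell^-$ is dense enough for a random data function to produce an $\epsilon$-far graph. The two differ by a constant.

\begin{proposition}[lower bound]\label{prop:lower}
Let $\epsilon_0=4^{-9}/750$, let $\epsilon<\epsilon_0$ and $\ell=\ell^-(\epsilon)$, and let $k\ge K(\epsilon):=\lceil10n_\ell/\beta_\ell\rceil+20$. Every non-adaptive tester for $\Pi$ makes at least $n_\ell$ queries on inputs $(k,\epsilon)$.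
\end{proposition}

\begin{proposition}[upper bound]\label{prop:upper}
There is a constant $C_D\ge1$, depending only on $D$, such that $\Pi$ has an adaptive tester that makes no queries for $\epsilon\ge1$ and at most $C_D\,\epsilon^{-6}\,2^{L_{\ell^+}/2}$ queries for $0<\epsilon<1$, for every $k$.
\end{proposition}

\section{The non-adaptive lower bound}\label{sec:lower}

Throughout this section $\epsilon$, $\ell$ and $k$ are as in Proposition~\ref{prop:lower}, and $L,n,\beta,s,h,b$ are the parameters of level $\ell$. The hypotheses give
\begin{equation}\label{eq:lowerparam}
n\ge2^\ell\ge512,\qquad\beta^2=\frac{4^{-\ell}}{25}\ge30\epsilon,\qquad h\ge\beta k-n\ge0.9\beta k,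
\end{equation}
where we used $\epsilon<\epsilon_0$ together with $L\ge\ell$, the definition of $\ell^-$, and $k\ge10n/\beta$. In particular $s\ge1$.

We define two distributions on graphs $\Gamma(\kappa,A)$. In both, $\kappa$ is a uniformly random balanced assignment at level $\ell$, and $A$ is independent of $\kappa$. In the distribution YES, $A$ is a uniformly random antipodal data function, so the graph belongs to $\Pi$. In the distribution NO, $A$ is a uniformly random data function.

\subsection{Random data are far from every level}

\begin{lemma}\label{lem:far}
With probability at least $0.99$, a graph drawn from \textup{NO} is $\epsilon$-far from $\Pi$.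
\end{lemma}

Since $\Pi$ is a union, the graph must be far from all levels. For levels $\ell'\le\ell$ we count: by Lemma~\ref{lem:orbits}, antipodal data have only about half as many free bits as arbitrary data. For $\ell'>\ell$ counting fails, because $n_{\ell'}^2/4$ may exceed $n^2/2$; there we use that $\beta_{\ell'}$ is at most half of $\beta$.

\begin{proof}
Let $G=\Gamma(\kappa,A)$ with $\kappa$ balanced.

\emph{Levels $\ell'>\ell$ and level $0$.} This case holds for every $A$. By Lemma~\ref{lem:basic}, a graph $G'\in\Pi_{\ell'}(k)$ with $\ell'>\ell$ has at most $4\beta_{\ell'}k\le2\beta k$ non-isolated vertices, and the edgeless graph has none. In $G$ the set $W$ has at least $3h\ge2.7\beta k$ vertices, each of degree at least $h/2\ge0.45\beta k$. So at least $0.7\beta k$ vertices are isolated in $G'$ and have degree at least $0.45\beta k$ in $G$, and their rows alone differ in at least $0.3\beta^2k^2\ge9\epsilon k^2$ entries.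

\emph{Levels $1\le\ell'\le\ell$.} A graph at level $\ell'$ may use a class assignment unrelated to $\kappa$. We first reduce to a statement about $A$ alone by choosing one representative from each class $X_\lambda$. Let $\mathcal F$ be the set of all symmetric arrays
\[
\big(H_{A'}(\varphi(\lambda),\varphi(\mu))\big)_{\lambda\ne\mu\in\{0,1\}^L},
\]
where $1\le\ell'\le\ell$, $A'$ is an antipodal data function at level $\ell'$, and $\varphi\colon\{0,1\}^L\to\mathcal C_{\ell'}$ is any map. Suppose that $G'=\Gamma(\kappa',A')\in\Pi_{\ell'}(k)$ has adjacency matrix $g'$ and differs from $G$ in $d$ entries. Choose independent uniform vertices $u_\lambda\in X_\lambda$. For $\lambda\ne\mu$ the pair $(u_\lambda,u_\mu)$ is uniform in $X_\lambda\times X_\mu$, a set of $s^2$ entries, so the expected number of ordered pairs $\lambda\ne\mu$ with $g(u_\lambda,u_\mu)\ne g'(u_\lambda,u_\mu)$ is at most $d/s^2$. Fix a choice that attains at most this value and put $\varphi(\lambda)=\kappa'(u_\lambda)$. Since $g(u_\lambda,u_\mu)=A(\lambda,\mu)$ and $g'(u_\lambda,u_\mu)=H_{A'}(\varphi(\lambda),\varphi(\mu))$, the data function $A$ differs from a member of $\mathcal F$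 in at most $d/s^2$ ordered positions.

The sequence $(L_\ell)$ is nondecreasing, so $n_{\ell'}\le n$. By Lemma~\ref{lem:orbits} there are at most $2^{n^2/4}$ choices of $A'$, and $|\mathcal C_{\ell'}|=1+2L_{\ell'}+n_{\ell'}\le4n$ because $2L_{\ell'}\le n_{\ell'}$. Hence $|\mathcal F|\le\ell\,2^{n^2/4}(4n)^n$. For a fixed member of $\mathcal F$, the number of unordered pairs on which a uniformly random $A$ disagrees with it is a sum of $N=n(n-1)/2$ fair bits, which by Hoeffding's inequality is at most $N/20$ with probability at most $e^{-2(0.45)^2N}\le e^{-0.2n(n-1)}$. Using $\frac14\ln2<0.174$ and $\ell\le n$, the probability that this happens for some member of $\mathcal F$ is at most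
\[
\ell\,2^{n^2/4}(4n)^ne^{-0.2n(n-1)}\le\exp\big(n\,(1+\ln(4n)-0.026\,n)\big)\le e^{-n}<0.01,
\]
because $1+\ln(4n)-0.026n$ is decreasing for $n\ge512$ and below $-1$ at $n=512$. Outside this event $A$ differs from every member of $\mathcal F$ in more than $n(n-1)/20$ ordered positions, so by \eqref{eq:lowerparam}
\[
d\ge\frac{s^2n(n-1)}{20}=\frac{h^2}{20}\Big(1-\frac1n\Big)\ge\frac{0.81}{20}\cdot\frac{511}{512}\,\beta^2k^2>\frac{\beta^2k^2}{30}\ge\epsilon k^2.\qedhere
\]
\end{proof}

\subsection{Fixed queries rarely meet an antipodal orbit twice}

\begin{lemma}\label{lem:indist}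
A non-adaptive algorithm that makes at most $Q$ queries accepts \textup{YES} and \textup{NO} with probabilities that differ by at most $0.015\,Q^2/n^2$.
\end{lemma}

\begin{proof}
It suffices to prove the bound for each fixed outcome of the coins. The queries then form a fixed set $\mathcal Q$ of at most $Q$ unordered pairs of distinct vertices; diagonal queries always return $0$. This is the only use of non-adaptivity: $\mathcal Q$ does not depend on $\kappa$.

Condition on $\kappa$, and let $\mathcal P$ be the set of pairs of labels $\{\lambda(u),\lambda(v)\}$ with $\{u,v\}\in\mathcal Q$, $u,v\in X$ and $\lambda(u)\ne\lambda(v)$. All answers are determined by $\kappa$ and the restriction of $A$ to $\mathcal P$, by the same rule in both distributions. In NO this restriction consists of independent fair bits. In YES the values on distinct antipodal orbits are independent fair bits, so the same holds unless two different members of $\mathcal P$ lie in one orbit. Call two queries $\{u,v\},\{w,z\}\in\mathcal Q$ contained in $X$ a \emph{bad pair} if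
\[
\{\lambda(w),\lambda(z)\}=\{\overline{\lambda(u)},\overline{\lambda(v)}\}\ne\{\lambda(u),\lambda(v)\}.
\]
The assignment $\kappa$ has the same distribution in YES and NO, so the acceptance probabilities differ by at most the probability over $\kappa$ that a bad pair exists.

The two queries of a bad pair are vertex-disjoint, as in Example~\ref{ex:square}. Indeed, if they share a vertex we may name it $u=w$. Then $\lambda(u)\in\{\overline{\lambda(u)},\overline{\lambda(v)}\}$, so $\lambda(u)=\overline{\lambda(v)}$, and then $\{\overline{\lambda(u)},\overline{\lambda(v)}\}=\{\lambda(v),\lambda(u)\}$, contrary to the definition.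

Fix disjoint queries $\{u,v\}$ and $\{w,z\}$ and condition on the classes of $u$ and $v$, both in $X$. The vertex $w$ lies in $X_{\overline{\lambda(u)}}$ with probability at most $s/(k-2)$, and given this, $z$ lies in $X_{\overline{\lambda(v)}}$ with probability at most $s/(k-3)$. The same holds with $w$ and $z$ exchanged, so the two queries are bad with probability at most $2(s/(k-3))^2$. Now $s\le\beta k/n\le k/(10n)$, and $(k/(k-3))^2\le1.5$ since $k\ge20$. A union bound over at most $Q^2/2$ pairs of queries gives $\frac{Q^2}2\cdot2\cdot\frac{1.5}{100n^2}=0.015\,Q^2/n^2$.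
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Consider a non-adaptive tester for $\Pi$ that makes $Q$ queries on $(k,\epsilon)$. It accepts YES with probability at least $\frac23$, and by Lemma~\ref{lem:far} it accepts NO with probability at most $\frac13+0.01$. Lemma~\ref{lem:indist} gives $0.015\,Q^2/n^2\ge0.32$, hence $Q>n$.
\end{proof}

\section{The adaptive tester}\label{sec:tester}

For $\epsilon\ge1$ no graph is $\epsilon$-far from $\Pi$, since $\Pi$ contains the edgeless graph on $[k]$ and a matrix has only $k^2$ entries; the tester accepts without queries. Let $0<\epsilon<1$ from now on. All sampling is uniform, independent and with replacement.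

\subsection{Reduction to one level}

\begin{proposition}\label{prop:level}
Let $1\le\ell\le\ell^+$ and let $k$ be such that $s\ge1$ at level $\ell$. The test $T_\ell$ of Section~\ref{sec:leveltest} accepts every graph in $\Pi_\ell(k)$ with probability at least $0.9$, and accepts every graph that is $\epsilon$-far from $\Pi_\ell(k)$ with probability at most $0.1$.
\end{proposition}

The tester for $\Pi$ runs the following tests and accepts if at least one of them accepts.
\begin{itemize}
\item The \emph{sparse test} reads $\lceil3/\epsilon\rceil$ random entries and accepts if all are $0$.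
\item For each $1\le\ell\le\ell^+$ with $s\ge1$, the test $T_\ell'$ takes the majority of $J=\lceil4\ln(10\ell^+)\rceil$ independent runs of $T_\ell$.
\end{itemize}

\begin{lemma}\label{lem:reduction}
Given Proposition~\ref{prop:level}, this is a tester for $\Pi$.
\end{lemma}

\begin{proof}
On a graph that is in $\Pi_\ell(k)$ or $\epsilon$-far from it, $T'_\ell$ errs only if at least half of the runs err, which by Hoeffding's inequality has probability at most $e^{-2(0.4)^2J}\le1/(10\ell^+)$.

If $G\in\Pi_\ell(k)$ with $1\le\ell\le\ell^+$, then $T'_\ell$ accepts with probability at least $0.9$. If $G\in\Pi_\ell(k)$ with $\ell>\ell^+$, then $4^{-\ell}<\epsilon/8$, so by Lemma~\ref{lem:basic}(v) at most an $\epsilon/40$ fraction of the entries is nonzero; the same holds if $G$ is edgeless. The sparse test then rejects with probability at most $(3/\epsilon+1)\epsilon/40\le0.1$.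

If $G$ is $\epsilon$-far from $\Pi$, it has more than $\epsilon k^2$ nonzero entries because $\Pi_0\subseteq\Pi$, so the sparse test accepts with probability at most $e^{-3}$. It is also $\epsilon$-far from each $\Pi_\ell(k)$, so some $T'_\ell$ accepts with probability at most $0.1$. The total is below $\frac13$.
\end{proof}

\subsection{The level test}\label{sec:leveltest}

Fix $\ell$ and $k$ as in Proposition~\ref{prop:level}. The test has two phases. The first draws a small sample, the \emph{template}, that assigns a class to every vertex of $[k]$, in such a way that the class of a given vertex can be computed with few queries. On a graph in $\Pi_\ell(k)$ this assignment is the true one up to relabeling, with high probability. On an arbitrary graph it is just some assignment $\hat\kappa$, and the second phase checks that $\hat\kappa$ is nearly balanced and that the graph is close to $\Gamma(\hat\kappa,A^*)$ for some antipodal $A^*$. The soundness proof therefore needs no assumption on the template.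

Let $\rho=h/k\in[\beta/2,\beta]$ and
\[
\gamma=\frac{\epsilon^2}{1600L^2},\qquad\eta=\frac\epsilon4,\qquad t=\Big\lceil\frac{32L}\rho\ln(600L^2)\Big\rceil .
\]
The accuracy $\gamma$ is quadratic in $\epsilon$ because several errors below are of order $\sqrt\gamma$.

\medskip\noindent\textbf{Phase 1 (template).} Draw two multisets $R$ and $S$ of $t$ vertices each. For a vertex $v$ let $d_R(v)=\frac1t\sum_{y\in R}g(v,y)$, an estimate of its degree divided by $k$. Call $v$ of \emph{type X} if $d_R(v)\ge\frac34\rho$, of \emph{type B} if $\frac14\rho\le d_R(v)<\frac34\rho$, and of \emph{type I} otherwise. The \emph{pattern} of a vertex $v$ of type B is the vector $(g(v,y))_y$ indexed by the elements $y\in R$ of type X. Collect the patterns of the vertices of type B in $S$. Reject unless there are exactly $2L$ distinct patterns and they form $L$ complementary pairs $\{\pi_i,\bar\pi_i\}$, $i\in[L]$. Choose $r_i\in S$ with pattern $\pi_i$.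

The template consists of $R$, $S$, the patterns $\pi_i$ and the vertices $r_i$. It defines a class assignment $\hat\kappa$ on all of $[k]$: $\hat X$ is the set of vertices of type X; $\hat B_i^1$ and $\hat B_i^0$ are the sets of vertices of type B with pattern $\pi_i$ and $\bar\pi_i$; $\hat I$ consists of all other vertices; and $\hat X_\lambda=\{u\in\hat X:\hat\lambda(u)=\lambda\}$, where $\hat\lambda(u)=(g(u,r_i))_{i\in[L]}$. Deciding whether a vertex lies in $\hat X$, in some $\hat B_i^a$ or in $\hat I$ (\emph{classifying} it) costs $t$ queries, and its label costs $L$ more.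

\medskip\noindent\textbf{Phase 2.} Let
\[
N=\Big\lceil\frac{\ln(300L)}{\gamma^2}\Big\rceil,\quad m_1=\Big\lceil\frac{6400\sqrt n}{\gamma^2}\Big\rceil,\quad m_0=\lceil\sqrt n\,\rceil,\quad\tau=\Big\lceil\frac{3\cdot14400}{\eta^2}\Big\rceil,\quad M=m_1+4\tau m_0 .
\]
\begin{itemize}
\item \emph{Sizes.} Sample and classify $N$ vertices. Reject unless the frequency of each $\hat B_i^a$ in the sample is within $\gamma$ of $b/k$ and the frequency of $\hat X$ is within $\gamma$ of $h/k$.
\item \emph{Rules.} Call an entry $(u,v)$ \emph{forced} unless $u,v\in\hat X$ and $\hat\lambda(u)\ne\hat\lambda(v)$. On forced entries the value $H_A(\hat\kappa(u),\hat\kappa(v))$ does not depend on $A$, and a forced entry is \emph{violated} if $g(u,v)$ differs from this value. Sample $\lceil5/\gamma\rceil$ entries and reject if one of them is violated.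
\item \emph{Stream.} Sample and classify $\lceil4M/\rho\rceil$ vertices. Reject if fewer than $M$ of them lie in $\hat X$. Otherwise keep the first $M$ that do and find their labels.
\item \emph{Uniformity.} Among the first $m_1$ kept vertices, let $Z$ be the number of pairs of indices $i<j$ with equal labels. Reject if $Z>(1+\frac\gamma2)\binom{m_1}2\frac1n$.
\item \emph{Data.} Split the remaining kept vertices into $\tau$ trials, each with four sequences $(u_i),(w_j),(v_{i'}),(z_{j'})$ of length $m_0$. In a trial let
\[
C_1=\{(i,j):\hat\lambda(w_j)=\overline{\hat\lambda(u_i)}\},\qquad C_2=\{(i',j'):\hat\lambda(z_{j'})=\overline{\hat\lambda(v_{i'})}\}.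
\]
If both sets are nonempty, pick a uniformly random element $((i,j),(i',j'))$ of $C_1\times C_2$ and reject if $g(u_i,v_{i'})\ne g(w_j,z_{j'})$.
\end{itemize}
The test accepts if no step rejects.

The data step is the birthday test of Section~\ref{sec:idea}; there, and in reading labels of vertices found to lie in $\hat X$, the test is adaptive. The uniformity step is needed because the $n$ classes $\hat X_\lambda$ are too many to have their sizes estimated one by one with about $\sqrt n$ samples. Without it, a graph in which all labels in use begin with $0$ on most vertices would be checked by the data step only on the few labels whose antipodes occur. Counting equal labels measures $\sum_\lambda p_\lambda^2$ for the label distribution $p$, and this quantity is at least $1/n$, with equality only for the uniform distribution.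

\begin{lemma}\label{lem:unif}
Suppose that the $m=m_1$ labels in the uniformity step are independent with distribution $p$, and let $P=\|p\|_2^2$. If $p$ is uniform, the step rejects with probability at most $16\gamma^2/6400^2$. If $P>(1+\gamma)/n$, it does not reject with probability at most $0.05$.
\end{lemma}

\begin{proof}
Write $Z=\sum_{i<j}\xi_{ij}$, where $\xi_{ij}$ indicates that the $i$th and $j$th labels are equal. Then $\mathbb EZ=\binom m2P\ge m^2P/4$. Indicators of disjoint index pairs are independent. There are $m(m-1)(m-2)$ ordered pairs of index pairs that share exactly one index, and each has covariance $\|p\|_3^3-P^2$. Since $\operatorname{Var}\xi_{ij}\le\mathbb E\xi_{ij}$,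
\[
\operatorname{Var}Z\le\mathbb EZ+m(m-1)(m-2)\big(\|p\|_3^3-P^2\big).
\]
If $p$ is uniform, then $P=1/n$ and $\|p\|_3^3=1/n^2=P^2$, so $\operatorname{Var}Z\le\mathbb EZ$, and by Chebyshev's inequality the step rejects with probability at most $4/(\gamma^2\mathbb EZ)\le16n/(\gamma^2m^2)\le16\gamma^2/6400^2$.

If $P>(1+\gamma)/n$, then $m\sqrt P\ge6400/\gamma^2\ge1$, and $\|p\|_3^3\le P^{3/2}$ gives
\[
\frac{\operatorname{Var}Z}{(\mathbb EZ)^2}\le\frac4{m^2P}+\frac{16}{m\sqrt P}\le\frac{20}{m\sqrt P}\le\frac{20\gamma^2}{6400}.
\]
Hence $\Pr[Z\le(1-\frac\gamma4)\mathbb EZ]\le\frac{16}{\gamma^2}\cdot\frac{20\gamma^2}{6400}=0.05$. Outside this event $Z>(1-\frac\gamma4)(1+\gamma)\binom m2\frac1n\ge(1+\frac\gamma2)\binom m2\frac1n$, since $\gamma\le1$, and the step rejects.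
\end{proof}

\subsection{Completeness}\label{sec:complete}

Let $G=\Gamma(\kappa,A)\in\Pi_\ell(k)$. We first show that the template recovers $\kappa$. Intersections with $R$ are counted with multiplicity, and $b/k\ge\rho/L$ by Lemma~\ref{lem:basic}(ii). Consider four families of events.
\begin{itemize}
\item[(E1)] For each $(i,a)$: $|R\cap B_i^a|>\frac34tb/k$. By the Chernoff bound with $\delta=\frac14$, each fails with probability at most $e^{-t\rho/(32L)}$.
\item[(E2)] For each $(i,a)$: the common neighborhood of the vertices of $B_i^a$, of size $h/2$, has frequency in $R$ strictly between $\rho/4$ and $3\rho/4$. By the Chernoff bounds with $\delta=\frac12$ and $\mu=t\rho/2$, each fails with probability at most $2e^{-t\rho/24}$.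
\item[(E3)] For any two distinct classes $B_i^a$, $B_j^{a'}$: some $y\in R\cap X$ is adjacent to exactly one of them. The neighborhoods differ on all of $X$ if $i=j$ and on half of $X$ if $i\ne j$, so each fails with probability at most $(1-\rho/2)^t\le e^{-t\rho/2}$.
\item[(E4)] For each $(i,a)$: $S$ meets $B_i^a$. Each fails with probability at most $e^{-t\rho/L}$.
\end{itemize}
Each exponential is at most $e^{-t\rho/(32L)}\le1/(600L^2)$, and their total number is at most $2L+4L+2L^2+2L\le12L^2$. So all events hold except with probability $0.02$. Assume that they hold.

Then the type of \emph{every} vertex is correct. A vertex of $I$ has $d_R=0$; a vertex of $B$ has type B by (E2); and for $u\in X_\lambda$, (E1) gives $d_R(u)\ge\frac1t\sum_i|R\cap B_i^{\lambda_i}|\ge\frac34Lb/k\ge\frac34\rho$. Thus $\hat X=X$, and patterns are indexed by $R\cap X$. The pattern of a vertex of $B$ depends only on its class, distinct classes have distinct patterns by (E3), all $2L$ patterns occur in $S$ by (E4), and the patterns of $B_j^0$ and $B_j^1$ are complementary. So Phase~1 does not reject, $\hat I=I$, and there are a permutation $\sigma$ of $[L]$ and bits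 $a_i$ with $\hat B_i^1=B_{\sigma(i)}^{a_i}$ and $\hat B_i^0=B_{\sigma(i)}^{1-a_i}$. For $u\in X$ we get $\hat\lambda(u)=\phi(\lambda(u))$, where $\phi(\lambda)_i=\mathbf 1[\lambda_{\sigma(i)}=a_i]$. The map $\phi$ is a bijection of $\{0,1\}^L$ with $\phi(\bar\lambda)=\overline{\phi(\lambda)}$.

No entry is violated. For $u\in\hat X$ and $v\in\hat B_i^1$ we have $g(u,v)=\mathbf 1[\lambda(u)_{\sigma(i)}=a_i]=\hat\lambda(u)_i$, for $v\in\hat B_i^0$ we have $g(u,v)=1-\hat\lambda(u)_i$, and the other forced entries lie in a row or column of $I$, in $B\times B$, or within one class $X_\lambda$, where $g=0$. The data step never rejects: if $\hat\lambda(w)=\overline{\hat\lambda(u)}$ and $\hat\lambda(z)=\overline{\hat\lambda(v)}$, then $\lambda(w)=\overline{\lambda(u)}$ and $\lambda(z)=\overline{\lambda(v)}$, and $g(u,v)=A(\lambda(u),\lambda(v))=A(\lambda(w),\lambda(z))=g(w,z)$ because $A$ is antipodal; this is valid also when some of the four vertices coincide.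

Three steps remain. The size step rejects with probability at most $(2L+1)\cdot2e^{-2N\gamma^2}\le6L/(300L)^2$ by Hoeffding's inequality. In the stream step the number of vertices in $X$ is binomial with mean $\mu\ge4M$ and variance at most $\mu$, so it is below $M$ with probability at most $\mu/(\frac34\mu)^2\le4/(9M)\le4/(9\cdot6400)$. The labels of the kept vertices are independent and uniform, because $\kappa$ is balanced and $\phi$ is a bijection, so Lemma~\ref{lem:unif} bounds the last step. Each of the three probabilities is below $0.001$, and $T_\ell$ rejects with probability below $0.1$.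

\subsection{Soundness: what acceptance implies}\label{sec:sound1}

Fix an arbitrary graph $G$ and an arbitrary template on which Phase~1 does not reject, and suppose that Phase~2 accepts with probability greater than $0.05$. We show in this subsection and the next that $G$ is not $\epsilon$-far from $\Pi_\ell(k)$. It follows that an $\epsilon$-far graph is accepted with probability at most $0.05$ given any template, which completes the proof of Proposition~\ref{prop:level}.

The set $\hat X$ is nonempty, since otherwise the stream step always rejects. Extend the sample of the stream step to an infinite sequence. Its first $M$ elements in $\hat X$ are independent and uniform in $\hat X$, and whenever the test accepts, the uniformity and data steps applied to these $M$ elements do not reject. So each of the size, rule, uniformity and data steps, the last two run on independent uniform elements of $\hat X$, passes with probability greater than $0.05$. Let $p_\lambda=|\hat X_\lambda|/|\hat X|$, let $P=\|p\|_2^2$, and let $\nu$ be the uniform distribution on $\{0,1\}^L$.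

\begin{itemize}
\item[(S1)] \emph{$\big||\hat B_i^a|-b\big|\le2\gamma k$ for all $i,a$, and $\big||\hat X|-h\big|\le2\gamma k$.} Otherwise the size step passes only if an empirical frequency deviates from its mean by more than $\gamma$, which has probability at most $2e^{-2N\gamma^2}\le2/(300L)^2$.
\item[(S2)] \emph{At most $\gamma k^2$ entries are violated.} Otherwise the rule step passes with probability at most $(1-\gamma)^{5/\gamma}\le e^{-5}$.
\item[(S3)] \emph{$P\le(1+\gamma)/n$.} This is Lemma~\ref{lem:unif}.
\end{itemize}

In the data step a label $\lambda$ takes part in an antipodal collision with probability proportional to $p_\lambda p_{\bar\lambda}$, not to $p_\lambda$. We therefore introduce the weights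
\[
\omega_\lambda=n\,p_\lambda\,p_{\bar\lambda}=\omega_{\bar\lambda}
\]
and show that they are close to $p$.

\begin{lemma}\label{lem:weights}
$\|p-\nu\|_1\le\sqrt\gamma$, $\ \|\omega\|_1\le2$, and $\|p-\omega\|_1\le\sqrt{2\gamma}$.
\end{lemma}

\begin{proof}
Expanding the square, $\|p-\nu\|_2^2=P-\frac1n\le\gamma/n$ by (S3). The Cauchy--Schwarz inequality gives $\|p-\nu\|_1\le\sqrt n\,\|p-\nu\|_2\le\sqrt\gamma$, then $\|\omega\|_1=n\sum_\lambda p_\lambda p_{\bar\lambda}\le nP\le2$, and finally
\[
\|p-\omega\|_1=\sum_\lambda p_\lambda\,|1-np_{\bar\lambda}|\le\|p\|_2\cdot n\|p-\nu\|_2\le\sqrt{(1+\gamma)\gamma}\le\sqrt{2\gamma}.\qedhere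
\]
\end{proof}

The graph $G$ need not be constant on a block $\hat X_\lambda\times\hat X_\mu$. Let $\theta(\lambda,\mu)$ be the fraction of entries of $g$ in this block that equal $1$, with $\theta(\lambda,\mu)=0$ if the block is empty. With $\theta=\theta(\lambda,\mu)$ and $\theta^*=\theta(\bar\lambda,\bar\mu)$ put
\[
\psi(\lambda,\mu)=\theta(1-\theta^*)+\theta^*(1-\theta)=\theta+\theta^*-2\theta\theta^*,\qquad\Delta=\sum_{\lambda\ne\mu}\omega_\lambda\,\omega_\mu\,\psi(\lambda,\mu).
\]
If the four classes involved are nonempty, $\psi(\lambda,\mu)$ is the probability that $g(u,v)\ne g(w,z)$ for independent uniform $u\in\hat X_\lambda$, $v\in\hat X_\mu$, $w\in\hat X_{\bar\lambda}$, $z\in\hat X_{\bar\mu}$. It vanishes only if both blocks are constant with the same value, so $\Delta$ measures at once the failure of $g$ to depend only on labels and the failure of antipodality.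

\begin{itemize}
\item[(S4)] \emph{$\Delta\le\eta$.}
\end{itemize}

To prove (S4), suppose that $\Delta>\eta$ and consider one trial. Let $C=|C_1||C_2|$ and let $Y$ be the number of elements of $C_1\times C_2$ that lead to rejection. The trial rejects with probability $\mathbb E[Y/C]$, where $Y/C:=0$ if $C=0$. For fixed indices the vertices $u_i,w_j,v_{i'},z_{j'}$ are independent, so
\[
\mathbb EY\ge m_0^4\sum_{\lambda\ne\mu}p_\lambda p_{\bar\lambda}p_\mu p_{\bar\mu}\,\psi(\lambda,\mu)=\frac{m_0^4}{n^2}\,\Delta\ge\Delta>\eta .
\]
A large mean of $Y$ could come from rare outcomes with many collisions; a bound on the second moment of $C$ excludes this. Expand $\mathbb E|C_1|^2$ as a sum over ordered pairs of index pairs, which are equal, share exactly one index, or share none. By (S3), $\sum_\lambda p_\lambda p_{\bar\lambda}\le P\le2/n$, and by H\"older's inequality $\sum_\lambda p_\lambda p_{\bar\lambda}^2\le\|p\|_3^3\le P^{3/2}$. With $m_0\le2\sqrt n$,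
\[
\mathbb E|C_1|^2\le m_0^2\cdot\frac2n+2m_0^3\Big(\frac2n\Big)^{3/2}+m_0^4\Big(\frac2n\Big)^2\le8+46+64<120 .
\]
The set $C_2$ has the same distribution and is independent of $C_1$, so $\mathbb EC^2\le14400$. By the Cauchy--Schwarz inequality and $0\le Y/C\le1$,
\[
\eta^2<(\mathbb EY)^2=\Big(\mathbb E\Big[\frac YC\cdot C\Big]\Big)^2\le\mathbb E\Big[\Big(\frac YC\Big)^2\Big]\,\mathbb E[C^2]\le14400\,\mathbb E\Big[\frac YC\Big].
\]
So each trial rejects with probability at least $\eta^2/14400$, and the $\tau$ independent trials all pass with probability at most $e^{-3}<0.05$, a contradiction. This proves (S4).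

\subsection{Soundness: repairing the graph}\label{sec:sound2}

We now construct a graph in $\Pi_\ell(k)$ close to $G$, first by correcting the entries and then by correcting the class sizes. The data function is obtained by a majority vote over each block and its antipodal block together: let $A^*(\lambda,\lambda)=0$, and for $\lambda\ne\mu$ let $A^*(\lambda,\mu)=1$ if and only if $\theta(\lambda,\mu)+\theta(\bar\lambda,\bar\mu)>1$. It is symmetric because $\theta$ is, and antipodal because the condition is invariant under $(\lambda,\mu)\mapsto(\bar\lambda,\bar\mu)$. Let $\hat G=\Gamma(\hat\kappa,A^*)$.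

\medskip\noindent\emph{From $G$ to $\hat G$.} A forced entry on which $G$ and $\hat G$ differ is violated, so by (S2) there are at most $\gamma k^2$ of them. For $\lambda\ne\mu$ let $e(\lambda,\mu)$ be the fraction of entries in $\hat X_\lambda\times\hat X_\mu$ with $g\ne A^*(\lambda,\mu)$, and $0$ if the block is empty. Suppose that $\omega_\lambda\omega_\mu\ne0$, so that all four classes are nonempty, and let $x=(\theta+\theta^*)/2$. The average of $e(\lambda,\mu)$ and $e(\bar\lambda,\bar\mu)$ is $1-x$ if $x>\frac12$ and $x$ otherwise. Since $\min(x,1-x)\le2x(1-x)$ and $x^2\ge\theta\theta^*$,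
\[
\tfrac12\big(e(\lambda,\mu)+e(\bar\lambda,\bar\mu)\big)=\min(x,1-x)\le2x-2x^2\le2x-2\theta\theta^*=\psi(\lambda,\mu).
\]
The weight $\omega_\lambda\omega_\mu$ is invariant under the antipode, so $\sum_{\lambda\ne\mu}\omega_\lambda\omega_\mu e(\lambda,\mu)\le\Delta$. To pass from $\omega$ to $p$, write $p_\lambda p_\mu-\omega_\lambda\omega_\mu=(p_\lambda-\omega_\lambda)p_\mu+\omega_\lambda(p_\mu-\omega_\mu)$ and use $0\le e\le1$, Lemma~\ref{lem:weights} and (S4):
\[
\sum_{\lambda\ne\mu}p_\lambda p_\mu\,e(\lambda,\mu)\le\Delta+\|p-\omega\|_1\big(1+\|\omega\|_1\big)\le\eta+3\sqrt{2\gamma}.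
\]
The left side times $|\hat X|^2\le k^2$ is the number of unforced entries on which $G$ and $\hat G$ differ. Altogether they differ in at most $(\gamma+\eta+3\sqrt{2\gamma})k^2$ entries.

\medskip\noindent\emph{From $\hat G$ to $\Pi_\ell(k)$.} Call the absolute difference between the size of a class under $\hat\kappa$ and its size under a balanced assignment its \emph{discrepancy}. Moving surplus vertices from classes that are too large to classes that are too small yields a balanced assignment $\kappa^*$. Both lists of sizes sum to $k$, so the number of moved vertices is half the sum of all discrepancies, and the discrepancy of $I$ is at most the sum of the others. Hence the number of moved vertices is at most the sum of the discrepancies of the classes other than $I$. From $|\hat X_\lambda|-s=(|\hat X|-h)p_\lambda+h(p_\lambda-\frac1n)$, (S1) and Lemma~\ref{lem:weights}, this sum is at most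
\[
2L\cdot2\gamma k+2\gamma k+h\|p-\nu\|_1\le(4L+2)\gamma k+h\sqrt\gamma .
\]
The graph $\Gamma(\kappa^*,A^*)$ belongs to $\Pi_\ell(k)$ and differs from $\hat G$ only in rows and columns of moved vertices, that is, in at most $2k$ entries per moved vertex.

\medskip\noindent\emph{Total.} Since $2h/k\le2\beta\le\frac15$ and $3\sqrt2+\frac15<5$, the number of entries in which $G$ and $\Gamma(\kappa^*,A^*)$ differ, divided by $k^2$, is at most
\[
\eta+(8L+5)\gamma+5\sqrt\gamma\le\frac\epsilon4+\frac{13\epsilon^2}{1600L}+\frac\epsilon{8L}<\epsilon .
\]
So $G$ is not $\epsilon$-far from $\Pi_\ell(k)$, and Proposition~\ref{prop:level} is proved.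

\subsection{Counting queries}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Correctness is Lemma~\ref{lem:reduction}. Let $\Lambda=\log_2(8/\epsilon)\ge3$ and $\ell\le\ell^+\le\Lambda/2$. Then $1/\rho\le2/\beta=10\cdot2^\ell\le10\sqrt{8/\epsilon}$, and $L\le D\Lambda^2$ by \eqref{eq:L}; this is the only use of the upper bound on $L_\ell$. With constants depending only on $D$,
\[
t=O(\epsilon^{-1/2}\Lambda^3),\quad\frac1\gamma=O(\epsilon^{-2}\Lambda^4),\quad N=O(\epsilon^{-4}\Lambda^9),\quad\tau=O(\epsilon^{-2}),\quad M=O(\sqrt n\,\epsilon^{-4}\Lambda^8).
\]
The template, size, rule, stream and data steps of $T_\ell$ make at most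
\[
2t^2,\qquad Nt,\qquad\lceil5/\gamma\rceil\,(2t+2L+1),\qquad\lceil4M/\rho\rceil\,t+ML,\qquad2\tau
\]
queries, and the uniformity step makes none. Each term is $O(\sqrt{n_\ell}\,\epsilon^{-5}\Lambda^{12})$; the power $\epsilon^{-5}$ arises in the stream step as $\epsilon^{-4}\cdot\epsilon^{-1/2}\cdot\epsilon^{-1/2}$. There are at most $\Lambda$ levels, each run $J=O(\Lambda)$ times, and $n_\ell\le n_{\ell^+}$ because $(L_\ell)$ is nondecreasing. With the sparse test the total is $O(\sqrt{n_{\ell^+}}\,\epsilon^{-5}\Lambda^{14})$, independently of $k$, and $\epsilon\Lambda^{14}$ is bounded on $(0,1)$.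
\end{proof}

\section{Choosing the label lengths}\label{sec:main}

The upper bound involves $n_{\ell^+}$ and the lower bound $n_{\ell^-}$, so the gap loses the factor $\epsilon^{-6}$ and the ratio $n_{\ell^+}/n_{\ell^-}$. Faster growth of $L_\ell$ makes the first loss smaller relative to $\sqrt{n_{\ell^+}}$ and the second loss larger; for $L_\ell=\ell^2$ both are polynomial in $1/\epsilon$ while $n_{\ell^+}$ is superpolynomial. We use, for $0<\epsilon<1$,
\begin{equation}\label{eq:levels}
\ell^-\ge\ell^+-7,\qquad\tfrac12(8/\epsilon)^{1/2}\le2^{\ell^+}\le(8/\epsilon)^{1/2},\qquad\ell^+\ge\tfrac12\log_2(1/\epsilon).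
\end{equation}
The first holds because $\log_4\frac8\epsilon-\log_4\frac1{750\epsilon}=\log_46000<7$, so the integer $\ell^+-\ell^-$ is less than $8$. The second restates $\log_4\frac8\epsilon-1\le\ell^+\le\log_4\frac8\epsilon$, and the third follows from the second. For $\epsilon\ge1$ we set $q(\epsilon)=1$ in both proofs below.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $L_\ell=\ell^2$, $D=1$, $C=C_1$, and $q(\epsilon)=C\epsilon^{-6}2^{(\ell^+)^2/2}$ for $\epsilon<1$. Part (a) is Proposition~\ref{prop:upper}, and $q(\epsilon)\ge1/\epsilon$. Since $\ell^+=\frac12\log_2(1/\epsilon)+O(1)$, we have $\log_2q(\epsilon)=(\frac18+o(1))\log_2^2(1/\epsilon)$. Let $\epsilon<\epsilon_0$ and $k\ge K(\epsilon)$ be as in Proposition~\ref{prop:lower}; then $\ell^+\ge\ell^-\ge9$. By that proposition and \eqref{eq:levels}, every non-adaptive tester makes at least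
\[
n_{\ell^-}\ge2^{(\ell^+-7)^2}\ge2^{(\ell^+)^2}4^{-7\ell^+}\ge(\epsilon/8)^7\,2^{(\ell^+)^2}=\alpha_0\,\epsilon^{19}q(\epsilon)^2,\qquad\alpha_0=8^{-7}C^{-2},
\]
queries. From $\log_2q\ge(\ell^+)^2/2$ we get $\log_2(1/\epsilon)\le2\ell^+\le2\sqrt{2\log_2q}$, and $19\cdot2\sqrt2<54$, so $\epsilon^{19}\ge2^{-54\sqrt{\log_2q}}$. This proves (b). For $c<2$ and $x\ge0$ we have $(2-c)x^2-54x\ge-729/(2-c)$; taking $x=\sqrt{\log_2q}$ shows that the bound in (b) is at least $\alpha_cq(\epsilon)^c$ with $\alpha_c=\alpha_02^{-729/(2-c)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]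
Take $L_\ell=D\ell$, which satisfies \eqref{eq:L}. By Proposition~\ref{prop:upper} and \eqref{eq:levels}, the adaptive tester makes at most $C_D\epsilon^{-6}2^{D\ell^+/2}\le q(\epsilon):=C_D8^{D/4}\epsilon^{-6-D/4}$ queries for $\epsilon<1$. By Proposition~\ref{prop:lower} and \eqref{eq:levels}, a non-adaptive tester makes at least $2^{D(\ell^+-7)}\ge2^{-8D}(8/\epsilon)^{D/2}$ queries for $\epsilon<\epsilon_0$ and $k\ge K(\epsilon)$. Finally $\frac{D/2}{6+D/4}=\frac{2D}{D+24}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Suppose that $(\Pi',q)$ is a $c$-gap with $c>2$. By condition (a) and Proposition~\ref{prop:canonical}, $\Pi'$ has a non-adaptive tester with $O(q(\epsilon)^2)$ queries, so condition (b) gives $\alpha q(\epsilon)^c=O(q(\epsilon)^2)$ for $\epsilon<\epsilon_0$. This is impossible, because $q(\epsilon)=\Omega(1/\epsilon)$ tends to infinity as $\epsilon\to0$.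

Let $\Pi$ and $q$ be as in the proof of Theorem~\ref{thm:A}. The non-adaptive complexity is $O(q(\epsilon)^2)$ by Proposition~\ref{prop:canonical} and at least $n_{\ell^-}=2^{(\ell^-)^2}$ by Proposition~\ref{prop:lower}. Since $\ell^-=\frac12\log_2(1/\epsilon)+O(1)$, both bounds are $2^{(1/4+o(1))\log_2^2(1/\epsilon)}$. The adaptive complexity is at most $q(\epsilon)$. Conversely, a tester that makes at most $q'(\epsilon)$ queries for every $k$ yields, by Proposition~\ref{prop:canonical}, a non-adaptive tester with $O(q'(\epsilon)^2)$ queries, so $q'(\epsilon)=\Omega(\sqrt{n_{\ell^-}})$. Both bounds are $2^{(1/8+o(1))\log_2^2(1/\epsilon)}$.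
\end{proof}

\begin{thebibliography}{1}
\bibitem{ipt}
\emph{Introduction to Property Testing},
\texttt{https://www.wisdom.weizmann.ac.il/\%7Eoded/PDF/pt-v2.pdf}.
\end{thebibliography}
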